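# Coprime Actions on Irreducible Brauer Characters and on $p$-Regular Classes

All groups are finite unless the multiplicative group of a field is involved. Fix a prime $p$, put $F=\overline{\mathbb F_p}$, and let all modules be finite-dimensional over $F$. Actions are written on the left: ${}^ag$ is the image of $g$ under $a$, ${}^gx=gxg^{-1}$, and $[x,y]=xyx^{-1}y^{-1}$.

## 1. $p$-regular classes, Brauer characters, coprime actions

**Definition 1 (coprime action).** A group $A$ acts coprimely on $G$ if $A$ acts on $G$ by automorphisms and $(|A|,|G|)=1$. We write $C_G(A)$ for the subgroup of fixed points, and $[G,A]$ for the subgroup generated by all $g^{-1}\,{}^ag$.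

**Example 1.** Let $G=Q_8=\{\pm1,\pm i,\pm j,\pm k\}$ and let $A=\langle a\rangle$ have order $3$, with $a:i\mapsto j\mapsto k\mapsto i$. This respects $ij=k$, which becomes $jk=i$. The action is coprime and $C_G(A)=\{\pm1\}$.

**Definition 2 ($p$-regular elements).** An element $g$ is $p$-regular if $p$ does not divide its order. The set of these is $G_{p'}$, a union of conjugacy classes, and any group of automorphisms permutes these classes.

**Example 2.** In $S_3$ with $p=2$ the $2$-regular classes are $\{1\}$ and $\{(123),(132)\}$.

**Definition 3 (Brauer characters).** Fix an isomorphism from $F^\times$ onto the group of complex roots of unity of order prime to $p$. If $M$ is an $FG$-module and $g\in G_{p'}$, lift the eigenvalues of $g$ on $M$ to $\mathbb C$ and add them with multiplicity. The resulting class function on $G_{p'}$ is the Brauer character afforded by $M$. The set $\operatorname{IBr}(G)$ consists of the Brauer characters of the simple modules. If $A$ acts on $G$, then ${}^a\varphi(g)=\varphi({}^{a^{-1}}g)$ is afforded by the twist ${}^aM$, the same space with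 $g$ acting as ${}^{a^{-1}}g$ did. The set of $A$-invariant members of $\operatorname{IBr}(G)$ is $\operatorname{IBr}_A(G)$.

**Example 3.** For $S_3$ and $p=2$ the simple modules are the trivial one and the natural module of $GL_2(2)\cong S_3$, extended to $F$. A $3$-cycle has eigenvalues $\omega,\omega^{-1}$ on the latter. So on the classes of $1$ and $(123)$ the irreducible Brauer characters have values $(1,1)$ and $(2,-1)$.

**Definition 4 (characters over a character).** Let $N\trianglelefteq G$ and $\theta\in\operatorname{IBr}(N)$. Then $\operatorname{IBr}(G|\theta)$ is the set of $\chi\in\operatorname{IBr}(G)$ such that $\theta$ is a constituent of $\chi_N$, and $\operatorname{IBr}_A(G|\theta)=\operatorname{IBr}_A(G)\cap\operatorname{IBr}(G|\theta)$. If $Z\le Z(G)$, then $Z$ acts by scalars on every simple module. We identify $\operatorname{IBr}(Z)$ with $\operatorname{Hom}(Z,F^\times)$, whose members are trivial on $p$-elements. For $\lambda\in\operatorname{Hom}(Z,F^\times)$, let $\hat\lambda$ be the complex lift of the restriction of $\lambda$ to the group $Z_{p'}$ of $p$-regular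 elements of $Z$.

**Example 4.** Let $G=Q_8$, $p$ odd, $Z=\{\pm1\}$. Over the trivial character of $Z$ lie the four linear characters; over the sign character lies only the character of degree $2$.

**Definition 5 ($A$-sets).** Two finite $A$-sets are isomorphic (the two actions are permutation isomorphic) if there is a bijection between them commuting with $A$.

**Example 5.** Let $A=\{1,a,b,ab\}$ be the Klein four-group, and let
$$\Omega_1=A/\langle a\rangle\sqcup A/\langle b\rangle\sqcup A/\langle ab\rangle,\qquad \Omega_2=A\sqcup\{\ast\}\sqcup\{\ast\}.$$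
Both have six points. The element $a$ fixes both points of $A/\langle a\rangle$ and none of $A/\langle b\rangle$ and $A/\langle ab\rangle$, so it has two fixed points on $\Omega_1$; on $\Omega_2$ it also has two. The same holds for $b$ and $ab$. So every element has equally many fixed points on the two sets. They are not isomorphic: $A$ fixes no point of $\Omega_1$ and two of $\Omega_2$.

**Definition 6 (projective representations).** A map $W:\Gamma\to GL(U)$ with $W(x)W(y)=\alpha(x,y)W(xy)$, $\alpha(x,y)\in F^\times$, is a projective representation with factor set $\alpha$. Two such maps with the same $\alpha$ are isomorphic if an invertible linear map intertwines them exactly (not just up to scalars). Replacing $W$ by $\delta W$ with $\delta:\Gamma\to F^\times$ replaces $\alpha$ by the cohomologous factor set $\alpha(x,y)\delta(x)\delta(y)\delta(xy)^{-1}$. The class of $\alpha$ lies in $H^2(\Gamma,F^\times)$.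

**Example 6.** Let $p$ be odd, $\rho:Q_8\to GL_2(F)$ the faithful irreducible representation and $\Gamma=Q_8/\{\pm1\}$. Choosing representatives $1,i,j,k$ and applying $\rho$ gives an irreducible projective representation of $\Gamma\cong C_2\times C_2$. Its class is nontrivial: $\rho(i)$ and $\rho(j)$ do not commute, whatever scalars we multiply them by.

We use the following textbook facts.

**(F1)** By Feit–Thompson, if $(|A|,|G|)=1$ then $A$ or $G$ is solvable. *Glauberman's lemma* (Isaacs, *Character Theory of Finite Groups*, 13.8, 13.9): if $A$ acts coprimely on $G$, both act on a set $S$ with ${}^a(gs)=({}^ag)({}^as)$, and $G$ is transitive on $S$, then $A$ fixes a point of $S$, and $C_G(A)$ is transitive on the $A$-fixed points.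

**(F2)** Let $A$ act coprimely on $G$ and let $N\trianglelefteq G$ be $A$-invariant. Then $C_{G/N}(A)=C_G(A)N/N$; $[G,A,A]=[G,A]$; if $G$ is abelian, $G=C_G(A)\times[G,A]$; if $A$ is trivial on $N$ and on $G/N$, it is trivial on $G$ (Isaacs, *Finite Group Theory*, Ch. 3–4).

**(F3)** $\operatorname{IBr}(G)$ is a basis of the space of complex class functions on $G_{p'}$. Let $N\trianglelefteq G$ and $\theta\in\operatorname{IBr}(N)$ with stabilizer $G_\theta$. By Clifford's theorem, restrictions of simple modules to $N$ are semisimple and the irreducible constituents of $\chi_N$, $\chi\in\operatorname{IBr}(G)$, form one $G$-orbit. Induction is a bijection $\operatorname{IBr}(G_\theta|\theta)\to\operatorname{IBr}(G|\theta)$ (the Clifford correspondence). If $\theta$ is $G$-invariant and $G/N$ is cyclic, $\theta$ extends to $G$. If $\hat\theta\in\operatorname{IBr}(G)$ extends $\theta$, then $\varepsilon\mapsto\hat\theta\varepsilon$ is a bijection $\operatorname{IBr}(G/N)\to\operatorname{IBr}(G|\theta)$ (Gallagher). See Navarro, *Characters and Blocks of Finite Groups*, Ch. 2, 8.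

**(F4)** Every factor set $\alpha$ of $\Gamma$ is cohomologous to one with values in the $|\Gamma|$-th roots of unity of $F$. To see this, multiply the cocycle identity $\alpha(x,y)\alpha(xy,z)=\alpha(x,yz)\alpha(y,z)$ over all $z$. With $\gamma(x)=\prod_z\alpha(x,z)$ this gives $\alpha(x,y)^{|\Gamma|}=\gamma(x)\gamma(y)\gamma(xy)^{-1}$. Since $F^\times$ is divisible, choose $\delta(x)$ with $\delta(x)^{|\Gamma|}=\gamma(x)^{-1}$; then $\alpha(x,y)\delta(x)\delta(y)\delta(xy)^{-1}$ has $|\Gamma|$-th power $1$. Also, for $P\le\Gamma$, the composite of restriction to $P$ and corestriction is multiplication by $|\Gamma:P|$ on $H^2(\Gamma,F^\times)$.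

## 2. The conjecture on $\operatorname{IBr}(G)$ and $p$-regular classes

Let $A$ act coprimely on $G$. It then acts on two sets: the irreducible $p$-Brauer characters of $G$, and the conjugacy classes of $p$-regular elements of $G$. By (F3) they have the same size. The conjecture, stated in "Characters, Correspondences And Fields Of Values Of Finite Groups" (https://core.ac.uk/download/71058654.pdf), says that the two actions are permutation isomorphic. It is true.

**Theorem A.** If $A$ acts coprimely on $G$ and $p$ is a prime, then $\operatorname{IBr}(G)$ and the set of conjugacy classes of $p$-regular elements of $G$ are isomorphic $A$-sets.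

The proof uses the Feit–Thompson theorem. It uses the classification of finite simple groups (CFSG) only to know that a group acting faithfully and coprimely on a nonabelian finite simple group is cyclic.

**Reduction to $p\nmid|A|$.** If $p$ divides $|A|$, then $p\nmid|G|$, so $\operatorname{IBr}(G)=\operatorname{Irr}(G)$ and all classes are $p$-regular. Neither $A$-set changes if $p$ is replaced by a prime not dividing $|A||G|$. **From now on $p\nmid|A|$.**

## 3. Abelian groups, $Q_8$, and $S_3^5$ by hand

**Abelian $G$.** Here $\operatorname{IBr}(G)=\operatorname{Hom}(G_{p'},F^\times)$, and the $p$-regular classes are the elements of $G_{p'}$. Let $B\le A$. A homomorphism is $B$-invariant exactly when it kills $[G_{p'},B]$, so there are $|G_{p'}:[G_{p'},B]|$ of them. By (F2), $G_{p'}=C_{G_{p'}}(B)\times[G_{p'},B]$, so this number is $|C_{G_{p'}}(B)|$, the number of $B$-fixed classes. So all subgroups $B$ have equally many fixed points on the two sets, which is enough for an isomorphism (Section 5).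

**$Q_8$ with $A$ of order $3$, $p\ge5$.** The group $A$ fixes the trivial character and the character of degree $2$ and permutes the three other linear characters cyclically. It fixes the classes $\{1\},\{-1\}$ and permutes $\{\pm i\},\{\pm j\},\{\pm k\}$ cyclically. Both sets are two fixed points and one orbit of length $3$. The number $2$ of fixed points is also $|\operatorname{IBr}(C_G(A))|$.

**$S_3^5$ with $A$ of order $5$ permuting coordinates, $p=2$.** By Example 3, both sets consist of words of length $5$ over a $2$-letter alphabet, with $A$ shifting the words. So they are isomorphic. The fixed points are the two constant words, and $C_G(A)$ is the diagonal $S_3$, which has two irreducible Brauer characters.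

## 4. Brauer's permutation lemma and the Klein four-group

The first thing to try is linear algebra. Let $\Phi=(\varphi(x_K))$ be the square table with rows $\varphi\in\operatorname{IBr}(G)$ and columns the $p$-regular classes $K\ni x_K$. By (F3) it is invertible. Since ${}^a\varphi({}^ax)=\varphi(x)$, permuting rows and columns simultaneously by $a$ leaves the table unchanged. So there are permutation matrices $P_a,Q_a$ of the two actions with $P_a\Phi=\Phi Q_a$. Taking traces, every element $a\in A$ has equally many fixed points on the two sets.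

If $A$ is cyclic, this proves Theorem A, because every subgroup is generated by one element and fixed-point numbers of subgroups suffice (Section 5). For noncyclic $A$ it stops here: Example 5 shows two nonisomorphic sets on which every *element* has equally many fixed points. What is missing is the number of points fixed by a noncyclic *subgroup* $B$, and the matrix identity does not give it.

## 5. Fixed points of all subgroups, and a version over a central character

**Burnside's theorem.** If $|X^B|=|Y^B|$ for all $B\le A$, then the finite $A$-sets $X$ and $Y$ are isomorphic. To prove it, induct on $|X|$; $|X|=|Y|$ by taking $B=1$, and we may assume $X\neq\emptyset$. Let $B$ be of largest order among the point stabilizers on $X$ and $Y$. Then $|X^B|=|Y^B|>0$, and points fixed by $B$ have stabilizer exactly $B$. So both sets contain an orbit isomorphic to $A/B$. Remove one from each and use induction.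

So we must count $B$-fixed points on both sides for every $B$. The fixed-point subgroup $C_G(B)$ links them. To make an induction on $G$ possible, we prove a stronger count.

**Theorem B.** Let $A$ act coprimely on $G$ ($p\nmid|A|$), let $Z\le Z(G)\cap C_G(A)$ and $\lambda\in\operatorname{Hom}(Z,F^\times)$. Then
$$|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(C_G(A)|\lambda)|.$$

For instance, for $Q_8$ and $A$ of order $3$, with $p\ge 5$ and $Z=\{\pm1\}$, both sides are $1$ for each of the two characters $\lambda$.

Why include $\lambda$? Induction on $G$ means choosing $N\trianglelefteq G$ and counting characters over each $\theta\in\operatorname{IBr}(N)$. If $\theta$ is invariant but does not extend to $G$, then $\operatorname{IBr}(G|\theta)$ is not counted by $\operatorname{IBr}(G/N)$. With $G=Q_8$, $N=\{\pm1\}$, $\theta$ the sign character and $p$ odd, the two numbers are $1$ and $4$. The characters over $\theta$ are instead those of a central extension of $G_\theta/N$ over a fixed central character. So the statement with $Z=1$ does not reproduce itself, and Theorem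 B does.

**Theorem B implies Theorem A.** Let $B\le A$. By Theorem B for $B$ with $Z=1$ and (F3), $|\operatorname{IBr}_B(G)|=|\operatorname{IBr}(C_G(B))|$ is the number of $p$-regular classes of $C_G(B)$. Let $K$ be a $B$-invariant class of $G$. Then $G$ acts transitively on $K$ by conjugation, compatibly with $B$. By Glauberman's lemma $K\cap C_G(B)$ is nonempty and is one class of $C_G(B)$. Conversely, each class of $C_G(B)$ lies in a class of $G$ containing a $B$-fixed element, which is therefore $B$-invariant. So $|\operatorname{IBr}_B(G)|$ is the number of $B$-invariant $p$-regular classes of $G$. This holds for every $B\le A$, and Burnside's theorem gives Theorem A. $\square$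

The rest of the notes proves Theorem B.

## 6. Powers of a central character

We will meet $\lambda$ replaced by a power $\lambda^k$. This lemma says that nothing is lost.

**Lemma 1.** (a) Let $C$ be a finite group, $Z\le Z(C)$, $\lambda\in\operatorname{Hom}(Z,F^\times)$, $(k,|C|)=1$. Let $\mathcal C_\lambda(C)$ be the space of class functions $f$ on $C_{p'}$ with $f(cz)=\hat\lambda(z)f(c)$ for $z\in Z_{p'}$. Then $|\operatorname{IBr}(C|\lambda)|=\dim\mathcal C_\lambda(C)$ and $|\operatorname{IBr}(C|\lambda)|=|\operatorname{IBr}(C|\lambda^k)|$.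

(b) If $\alpha$ is a factor set of a finite group $\Gamma$ with values in $F^\times$ and $(k,|\Gamma|)=1$, then $\Gamma$ has equally many irreducible projective $F$-representations, up to isomorphism, with factor set $\alpha$ and with factor set $\alpha^k$.

*Proof.* (a) If $c$ is $p$-regular and $z\in Z_{p'}$, then $cz$ is $p$-regular. So the abelian group $Z_{p'}$ acts by translation on the space of class functions on $C_{p'}$, which is therefore $\bigoplus_\lambda\mathcal C_\lambda(C)$. Here $\lambda$ runs over $\operatorname{Hom}(Z,F^\times)$; recall that $\lambda$ is determined on $Z_{p'}$. Central elements act by scalars on simple modules, so $\operatorname{IBr}(C|\lambda)\subseteq\mathcal C_\lambda(C)$. As $\operatorname{IBr}(C)=\bigsqcup_\lambda\operatorname{IBr}(C|\lambda)$ is a basis of the whole space, $\operatorname{IBr}(C|\lambda)$ is a basis of $\mathcal C_\lambda(C)$.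

The map $x\mapsto x^k$ is a bijection of $C_{p'}$ commuting with conjugation. So $f\mapsto(x\mapsto f(x^k))$ is injective on class functions. Since $(xz)^k=x^kz^k$, it maps $\mathcal C_\lambda(C)$ into $\mathcal C_{\lambda^k}(C)$. Choose $k'$ with $kk'\equiv1$ mod $|C|$. The same construction maps $\mathcal C_{\lambda^k}(C)$ injectively into $\mathcal C_{\lambda^{kk'}}(C)=\mathcal C_\lambda(C)$. So the dimensions agree.

(b) Replacing $\alpha$ by a cohomologous factor set replaces $\alpha^k$ by a cohomologous one and changes neither number (multiply each $W$ by $\delta$, respectively $\delta^k$). By (F4) we may assume that $\alpha$ has values in the group $\mu$ of $|\Gamma|$-th roots of unity in $F$. Dividing by the constant $\alpha(1,1)\in\mu$, which is a coboundary, we may also assume $\alpha(1,1)=1$. Let $\tilde\Gamma=\mu\times\Gamma$ with $(\zeta,x)(\zeta',y)=(\zeta\zeta'\alpha(x,y),xy)$. This is a group with central subgroup $\mu$, and its order involves only primes dividing $|\Gamma|$. Let $\iota:\mu\hookrightarrow F^\times$ be the inclusion.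

If $W$ has factor set $\alpha$, then $(\zeta,x)\mapsto\zeta W(x)$ is a representation of $\tilde\Gamma$ over $\iota$, and all of these arise in this way. If $W$ has factor set $\alpha^k$, then $(\zeta,x)\mapsto\zeta^kW(x)$ is a representation over $\iota^k$, and again all arise. So the two numbers are $|\operatorname{IBr}(\tilde\Gamma|\iota)|$ and $|\operatorname{IBr}(\tilde\Gamma|\iota^k)|$, which agree by (a). $\square$

## 7. Cyclic $A$: functions on one coset

**Lemma 2.** Theorem B holds if $A=\langle a\rangle$ is cyclic.

*Proof.* Put $\hat G=G\rtimes A$ and $C=C_G(A)$. Let $\mathcal X$ be the set of $p$-regular elements of the coset $Ga$, and let $\mathcal F$ be the space of complex functions on $\mathcal X$ invariant under $G$-conjugation. We compute the dimension of a piece of $\mathcal F$ in two ways. For $x\in\mathcal X$ we have $\hat G=G\langle x\rangle$, so the $\hat G$-class of $x$ is its $G$-class, and members of $\mathcal F$ are $\hat G$-invariant. By (F3), each $\varphi\in\operatorname{IBr}_A(G)$ has an extension $\hat\varphi\in\operatorname{IBr}(\hat G)$; choose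 one.

**Step 1: the functions $\hat\varphi|_{\mathcal X}$ form a basis of $\mathcal F$.** This counts invariant characters.

*Spanning.* Members of $\mathcal F$ extend by $0$ to class functions on $\hat G_{p'}$, so $\mathcal F$ is spanned by the $\chi|_{\mathcal X}$ with $\chi\in\operatorname{IBr}(\hat G)$. Suppose $\chi$ lies over a non-invariant $\varphi\in\operatorname{IBr}(G)$. Then $\chi$ is induced from $\hat G_\varphi\ge G$, a proper subgroup, normal because $\hat G/G$ is abelian. It contains no $x\in Ga$, since $G\langle x\rangle=\hat G$. So $\chi$ vanishes on $\mathcal X$. If $\chi$ lies over an invariant $\varphi$, then $\chi=\hat\varphi\varepsilon$ with $\varepsilon$ a linear character of $\hat G/G$, by Gallagher, and $\chi|_{\mathcal X}=\varepsilon(a)\hat\varphi|_{\mathcal X}$.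

*Independence.* Let $\sum_\varphi c_\varphi\hat\varphi|_{\mathcal X}=0$. As $p\nmid|A|$, there are $|A|$ linear characters $\varepsilon$ of $\hat G/G$. The sum $\sum_\varepsilon\varepsilon(a)^{-1}\varepsilon(x)$ is $|A|$ for $x\in Ga$ and $0$ otherwise. So the function $\sum_\varphi c_\varphi\sum_\varepsilon\varepsilon(a)^{-1}\hat\varphi\varepsilon$ vanishes off $Ga$, and on $\mathcal X$ it equals $|A|\sum c_\varphi\hat\varphi=0$. It is therefore $0$. The $\hat\varphi\varepsilon$ are distinct members of $\operatorname{IBr}(\hat G)$, hence independent, so all $c_\varphi=0$.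

**Step 2: separate the central characters.** The group $Z$ is central in $\hat G$, so $Z_{p'}$ acts on $\mathcal X$ by translation. With $\mathcal F_\lambda=\{f\in\mathcal F:f(xz)=\hat\lambda(z)f(x),\ z\in Z_{p'}\}$ we have $\mathcal F=\bigoplus_\lambda\mathcal F_\lambda$. If $\varphi$ lies over $\lambda$, then $\hat\varphi|_{\mathcal X}\in\mathcal F_\lambda$. With Step 1, $\dim\mathcal F_\lambda=|\operatorname{IBr}_A(G|\lambda)|$.

**Step 3: identify $\mathcal F$ with class functions on $C_{p'}$.** Let $\pi$ be the set of primes dividing $|A|$ and $x\in\mathcal X$. Write $x=x_{\pi'}x_\pi$ with commuting $\pi'$- and $\pi$-parts. As $\hat G/G$ is a $\pi$-group, $x_{\pi'}\in G$ and so $x_\pi\in Ga$. The $\pi$-group $\langle x_\pi\rangle$ meets $G$ trivially and covers $\hat G/G$, so it is a complement of $G$ in $\hat G$. By Schur–Zassenhaus, a $G$-conjugate of it is $A$. As $G$-conjugation preserves $Ga$, the corresponding conjugate of $x_\pi$ lies in $A\cap Ga=\{a\}$. So a $G$-conjugate of $x$ equals $ca$, where $c\in G$ commutes with $a$, i.e. $c\in C$, and $c$ is $p$-regular.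

Conversely, if $c\in C_{p'}$, then $c$ and $a$ commute and are $p$-regular, so $ca\in\mathcal X$, with $\pi$-part $a$ and $\pi'$-part $c$. If $g\in G$ conjugates $ca$ to $c'a$ with $c,c'\in C_{p'}$, comparing $\pi$-parts gives $g\in C_G(a)=C$, and comparing $\pi'$-parts gives ${}^gc=c'$. Hence $f\mapsto(c\mapsto f(ca))$ is an isomorphism from $\mathcal F$ onto the class functions on $C_{p'}$. It commutes with translation by $Z_{p'}$, so it takes $\mathcal F_\lambda$ onto $\mathcal C_\lambda(C)$. With Lemma 1(a), $|\operatorname{IBr}_A(G|\lambda)|=\dim\mathcal C_\lambda(C)=|\operatorname{IBr}(C|\lambda)|$. $\square$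

## 8. Clifford theory with operators

The first lemma describes the characters over an invariant $\theta$ when $G=NK$ and some projective representation of $K$ implements the conjugation action on $N$.

**Lemma 3.** Let $G=NK$ with $N\trianglelefteq G$, $K\le G$. Let $\theta\in\operatorname{IBr}(N)$ be afforded by $\rho:N\to GL(V)$, and let $\mathcal P:K\to GL(V)$ satisfy
$$\mathcal P(c)\rho(x)\mathcal P(c)^{-1}=\rho({}^cx)\ (c\in K,\ x\in N),\qquad \mathcal P(c)\mathcal P(c')=\alpha(c,c')\mathcal P(cc').$$
For $l\in N\cap K$, $\mathcal P(l)=s(l)\rho(l)$ with $s(l)\in F^\times$, by Schur's lemma. Then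
$$W\mapsto\big(xc\mapsto\rho(x)\mathcal P(c)\otimes W(c)\big)\qquad(x\in N,\ c\in K)$$
induces a bijection from the isomorphism classes of irreducible projective representations $W$ of $K$ with factor set $\alpha^{-1}$ satisfying $W(l)=s(l)^{-1}$ for all $l\in N\cap K$, onto the isomorphism classes of simple $FG$-modules over $\theta$.

*Proof.* **Step 1: from $W$ to a module.** Let $W$ be as described on a space $U$, not necessarily irreducible. The map $c\mapsto\mathcal P(c)\otimes W(c)$ is a homomorphism on $K$, because the factor sets cancel, and at $l\in N\cap K$ it equals $\rho(l)\otimes1$. If $xc=x'c'$, put $l=x^{-1}x'=cc'^{-1}\in N\cap K$, so $x'=xl$ and $c=lc'$. Then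
$$\rho(x)\mathcal P(c)\otimes W(c)=(\rho(x)\rho(l)\otimes1)(\mathcal P(c')\otimes W(c'))=\rho(x')\mathcal P(c')\otimes W(c').$$
So the formula is well defined. It is multiplicative because $(xc)(x'c')=x\,({}^cx')\,cc'$ and $\mathcal P(c)\rho(x')=\rho({}^cx')\mathcal P(c)$. Its restriction to $N$ is $\rho\otimes1$, which is $V$-isotypic (a direct sum of copies of $V$).

**Step 2: from a module to $W$.** Let $M$ be an $FG$-module with $M_N$ $V$-isotypic. Put $U=\operatorname{Hom}_{FN}(V,M)$ and $W(c)f=c\circ f\circ\mathcal P(c)^{-1}$. This lies in $U$: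
$$cf(\mathcal P(c)^{-1}\rho(x)v)=cf(\rho(c^{-1}xc)\mathcal P(c)^{-1}v)=x\,cf(\mathcal P(c)^{-1}v).$$
Next, $W(c)W(c')f=cc'\circ f\circ(\mathcal P(c)\mathcal P(c'))^{-1}=\alpha(c,c')^{-1}W(cc')f$. For $l\in N\cap K$, $W(l)f=f\circ\rho(l)\mathcal P(l)^{-1}=s(l)^{-1}f$. The evaluation map $V\otimes U\to M$, $v\otimes f\mapsto f(v)$, is an isomorphism since $\operatorname{End}_{FN}(V)=F$, and $c(f(v))=(W(c)f)(\mathcal P(c)v)$. So $M$ is the module that Step 1 builds from $W$.

**Step 3: conclusion.** Starting from $W$ on $U$, the map $u\mapsto(v\mapsto v\otimes u)$ identifies $U$ with $\operatorname{Hom}_{FN}(V,V\otimes U)$ and respects the two actions of $K$. So the constructions are mutually inverse equivalences and match irreducible objects. As $\mathcal P$ exists, $\theta$ is $G$-invariant, so by Clifford's theorem the simple $FG$-modules over $\theta$ are those whose restriction to $N$ is $V$-isotypic. $\square$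

The next lemma brings in $A$. Part (R3) is where the induction enters.

**Lemma 4.** Let $A$ act coprimely on $G$ ($p\nmid|A|$), $C=C_G(A)$, and let $N\trianglelefteq G$ be $A$-invariant.

* (R1) If $Z\le N$, with $Z,\lambda$ as in Theorem B, then $|\operatorname{IBr}_A(G|\lambda)|=\sum_\theta|\operatorname{IBr}_A(G|\theta)|$, where $\theta$ runs over representatives of the $C$-orbits on $\operatorname{IBr}_A(N|\lambda)$.
* (R2) If $\theta\in\operatorname{IBr}_A(N)$ and $G=NC$, then $\operatorname{IBr}_A(G|\theta)=\operatorname{IBr}(G|\theta)$.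
* (R3) Let $\theta\in\operatorname{IBr}_A(N)$. If Theorem B holds for the action of $A$ on every group $\tilde G$ with $|\tilde G:Z(\tilde G)|\le|G:N|$ (and $(|A|,|\tilde G|)=1$), then $|\operatorname{IBr}_A(G|\theta)|=|\operatorname{IBr}(NC|\theta)|$.

*Proof.* **Step 1: (R1).** Let $\chi\in\operatorname{IBr}_A(G|\lambda)$. Then $G$ is transitive on the irreducible constituents of $\chi_N$, and $A$ acts on them compatibly. By Glauberman's lemma the $A$-invariant constituents form exactly one $C$-orbit; they lie over $\lambda$ because $Z\le N$. Conversely a character over such a $\theta$ lies over $\lambda$. This gives (R1).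

**Step 2: a group that governs $\operatorname{IBr}(G_\theta|\theta)$.** For (R2) and (R3), let $\theta\in\operatorname{IBr}_A(N)$ be afforded by $\rho:N\to GL(V)$. The stabilizer $G_\theta$ is $A$-invariant, and the Clifford correspondence $\operatorname{IBr}(G_\theta|\theta)\to\operatorname{IBr}(G|\theta)$ is $A$-equivariant, as ${}^a(\eta^G)=({}^a\eta)^G$. Let
$$Y=\{(g,T)\in G_\theta\times GL(V):T\rho(n)T^{-1}=\rho(gng^{-1})\ \forall n\in N\},\qquad N_0=\{(n,\rho(n)):n\in N\}.$$
Then $Y$ is a group, and $N_0\trianglelefteq Y$ because $(g,T)(n,\rho(n))(g,T)^{-1}=(gng^{-1},\rho(gng^{-1}))$. As $\theta$ is $G_\theta$-invariant, $Y$ maps onto $G_\theta$, with kernel the scalars $(1,z)$, by Schur. Put $\hat Y=Y/N_0$. If $(n,T)\in Y$ with $n\in N$, then $T\in F^\times\rho(n)$, and a scalar $(1,z)$ in $N_0$ has $z=1$. So $\hat Y$ is a central extension of $G_\theta/N$ by $F^\times$.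

Now the action of $A$. As $\theta$ is $A$-invariant, for $a\in A$ there is $U_a\in GL(V)$ with $U_a\rho(n)U_a^{-1}=\rho({}^an)$ for all $n$, unique up to scalars. So $U_aU_b$ and $U_{ab}$ agree up to scalars, and
$$a\cdot(g,T)=({}^ag,\,U_aTU_a^{-1})$$
is an action of $A$, provided the right side lies in $Y$. It does: $U_aTU_a^{-1}\,\rho({}^an)\,U_aT^{-1}U_a^{-1}=U_a\rho(gng^{-1})U_a^{-1}=\rho({}^ag\,{}^an\,{}^ag^{-1})$. The action preserves $N_0$ and is trivial on scalars, so $A$ acts on $\hat Y$.

**Step 3: cut down to a finite group.** Theorem B speaks of finite groups, so we need a finite $A$-invariant subgroup of $\hat Y$. Let $m=|G_\theta/N|$. By (F4) there is a section of $\hat Y\to G_\theta/N$ whose factor set has values in the $m$-th roots of unity of $F$. The products of such roots of unity with values of the section form a finite subgroup $G_0$ with $\hat Y=G_0F^\times$, and $e=|G_0|$ involves only primes dividing $m$. For $g\in G_0$, $z\in F^\times$ we have $(gz)^e=z^e$. Hence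
$$\tilde G:=\{y\in\hat Y:y^e=1\}=G_0\,\mu_e(F)$$
is a finite subgroup, where $\mu_e(F)$ is the group of $e$-th roots of unity in $F$. By its definition it is $A$-invariant. Moreover $\hat Y=\tilde GF^\times$; $|\tilde G|$ involves only primes dividing $m$ and so is prime to $|A|$; $\tilde Z:=\tilde G\cap F^\times=\mu_e(F)$ is central and centralized by $A$; and $\tilde G/\tilde Z\cong\hat Y/F^\times\cong G_\theta/N$ as groups with $A$-action. In particular $|\tilde G:Z(\tilde G)|\le|G_\theta:N|\le|G:N|$.

**Step 4: the character correspondence.** Let $W$ be an $F\hat Y$-module on which $z\in F^\times$ acts as $z^{-1}$. Let $(g,T)\in Y$ act on $V\otimes W$ as $T\otimes W((g,T)N_0)$. Then $(1,z)$ acts trivially, so this is an $FG_\theta$-module, and $n\in N$ acts as $\rho(n)\otimes1$, so it is $V$-isotypic over $N$. Conversely, if $M$ is an $FG_\theta$-module with $M_N$ $V$-isotypic, then $Y$ acts on $\operatorname{Hom}_{FN}(V,M)$ by $(g,T):f\mapsto g\circ f\circ T^{-1}$. The element $(n,\rho(n))$ acts trivially and $(1,z)$ acts as $z^{-1}$. As in Lemma 3 these are inverse equivalences.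 Since $\hat Y=\tilde GF^\times$, modules $W$ as above are the same as $F\tilde G$-modules on which $\tilde Z$ acts by $\tilde\lambda(z)=z^{-1}$. So we have a bijection $\operatorname{IBr}(G_\theta|\theta)\leftrightarrow\operatorname{IBr}(\tilde G|\tilde\lambda)$.

It is $A$-equivariant: in the twist ${}^a(V\otimes W)$, $(g,T)$ acts as $a^{-1}\cdot(g,T)$ did, that is, as $U_{a^{-1}}TU_{a^{-1}}^{-1}\otimes W(a^{-1}\cdot(g,T)N_0)$. Conjugating by $U_{a^{-1}}\otimes1$, this twist is isomorphic to $V\otimes{}^aW$. With the Clifford correspondence,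
$$|\operatorname{IBr}_A(G|\theta)|=|\operatorname{IBr}_A(\tilde G|\tilde\lambda)|.\tag{1}$$
The equivalence also works for any $K$ with $N\le K\le G_\theta$: if $\tilde G_K$ is the preimage of $K/N$ in $\tilde G$, then $\operatorname{IBr}(K|\theta)\leftrightarrow\operatorname{IBr}(\tilde G_K|\tilde\lambda)$.

**Step 5: (R2).** If $G=NC$, then $A$ is trivial on $G/N$, hence on $\tilde G/\tilde Z\cong G_\theta/N$, and on $\tilde Z$. By (F2) it is trivial on $\tilde G$. So $A$ fixes all of $\operatorname{IBr}(\tilde G|\tilde\lambda)$, and by the equivariant bijections all of $\operatorname{IBr}(G|\theta)$.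

**Step 6: (R3).** By hypothesis and Step 3, $|\operatorname{IBr}_A(\tilde G|\tilde\lambda)|=|\operatorname{IBr}(C_{\tilde G}(A)|\tilde\lambda)|$. We have $\tilde Z\le C_{\tilde G}(A)$ and, by (F2) twice, $C_{\tilde G}(A)/\tilde Z=C_{\tilde G/\tilde Z}(A)\cong C_{G_\theta/N}(A)=NC_\theta/N$ with $C_\theta=C\cap G_\theta$. So $C_{\tilde G}(A)$ is the full preimage of $NC_\theta/N$ in $\tilde G$. By the last remark of Step 4 and the Clifford correspondence for $(NC)_\theta=NC_\theta$,
$$|\operatorname{IBr}(C_{\tilde G}(A)|\tilde\lambda)|=|\operatorname{IBr}(NC_\theta|\theta)|=|\operatorname{IBr}(NC|\theta)|.$$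
With (1) this is (R3). $\square$

## 9. Nondegenerate commutator forms

This lemma is for abelian chief factors. It says that an obstruction in $H^2$ vanishes. A group $A$ without fixed points on $X$ must be present: let $N=Q_8$, $p$ odd, $Z_0=\{\pm1\}$ and let $P=N/Z_0$ act by conjugation. The implementing operators are scalar multiples of $\rho(1),\rho(i),\rho(j),\rho(k)$, and by Example 6 they cannot be chosen to form a homomorphism.

**Lemma 5.** Let $N$ be a finite $p'$-group, $Z_0\le Z(N)$, $X=N/Z_0$ an elementary abelian $r$-group ($r$ prime), and $\mu\in\operatorname{Hom}(Z_0,F^\times)$ such that $\beta(x,y)=\mu([x,y])$ is nondegenerate on $X$. Then there is a unique simple $FN$-module $V$ over $\mu$ (afforded by $\rho$, say), and $(\dim V)^2=|X|$. Suppose $A\times P$ acts on $N$, trivially on $Z_0$, with $P$ an $r$-group, $(|A|,|N|)=1$ and $C_X(A)=0$. Then there is a homomorphism $\mathcal P:P\to GL(V)$ with $\mathcal P(u)\rho(x)\mathcal P(u)^{-1}=\rho({}^ux)$ for all $u\in P$, $x\in N$.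

*Proof.* **Step 1: the module $V$.** Commutators of $N$ lie in $Z_0$, so $\beta$ is a well-defined alternating bimultiplicative form on $X$. Modules over $\mu$ are modules for $\mathcal A=FN/(z-\mu(z):z\in Z_0)$. As $p\nmid|N|$, $\mathcal A$ is semisimple. It has a basis $u_x$ ($x\in X$) of images of coset representatives, and $u_yu_xu_y^{-1}=\beta(y,x)u_x$. So $\sum c_xu_x$ is central only if $c_x=0$ whenever $\beta(y,x)\ne1$ for some $y$. By nondegeneracy the center of $\mathcal A$ is $F$. Hence $\mathcal A$ is a full matrix algebra of dimension $|X|$, which gives the first claim.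

For $u\in P$ the twist of $V$ by $u$ is again simple over $\mu$, since $u$ is trivial on $Z_0$, hence isomorphic to $V$. So operators $\mathcal P(u)$ with the required property exist individually, unique up to scalars. They form a projective representation of $P$, and we must make it a homomorphism. Induct on $|X|$. If $X=0$, then $\dim V=1$ and $\mathcal P=1$ works. Passing to $N/\ker\mu$, we may assume that $\mu$ is faithful.

**Step 2: a submodule on which $P$ acts trivially.** Let $0\ne Y\le X$ be a simple $\mathbb F_r[A\times P]$-submodule with preimage $N_Y$ in $N$. As $P$ is an $r$-group, $C_Y(P)\ne0$; it is $A\times P$-invariant, so $C_Y(P)=Y$. We claim that $P$ is trivial even on $N_Y$. For $u\in P$ and $x\in N_Y$ let $\delta_u(x)=x^{-1}\,{}^ux\in Z_0$. As $Z_0$ is central, $\delta_u(xy)=y^{-1}\delta_u(x)\,{}^uy=\delta_u(x)\delta_u(y)$. It is trivial on $Z_0$, so it is a homomorphism on $Y$. For $a\in A$, $\delta_u({}^ax)={}^a\delta_u(x)=\delta_u(x)$, since $a$ and $u$ commute and $A$ is trivial on $Z_0$. So $\delta_u$ kills $[Y,A]$, which equals $Y$ by (F2), as $C_Y(A)=0$.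 The claim follows.

The form $\beta$ is $A\times P$-invariant, as $A\times P$ acts trivially on $Z_0$. So $Y\cap Y^\perp$ is a submodule of $Y$, and is $0$ or $Y$.

**Step 3: the case $Y\cap Y^\perp=0$.** We split off $Y$. By nondegeneracy $X=Y\oplus Y^\perp$. Since $\mu$ is faithful, $N_Y$ and $N_{Y^\perp}$ commute, so $N$ is their central product over $Z_0$. Let $V_1,V_2$ be the simple modules over $\mu$ of $N_Y,N_{Y^\perp}$. On $V_1\otimes V_2$ the pairs $(z,z^{-1})$ act trivially, so this is an $N$-module over $\mu$. Its dimension is $\sqrt{|Y||Y^\perp|}=\dim V$, so it is $V$. Since $P$ is trivial on $N_Y$, $1\otimes\mathcal P_2(u)$ implements $u$ on $N$ if $\mathcal P_2(u)$ implements $u$ on $N_{Y^\perp}$. As $C_{Y^\perp}(A)=0$, induction lets us take $\mathcal P_2$ to be a homomorphism.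

**Step 4: the case $Y\le Y^\perp$.** We pass to $Y^\perp/Y$. As $\mu$ is faithful, $N_Y$ is abelian and $N_{Y^\perp}=C_N(N_Y)$. Also $N_Y\trianglelefteq N$, since it contains $Z_0\ge[N,N]$. As $C_Y(A)=0$, $C_{N_Y}(A)=Z_0$, so by (F2) $N_Y=Z_0\times R$ with $R=[N_Y,A]$. Put $\nu=\mu\times1_R$.

There are $|Y|$ extensions of $\mu$ to $N_Y$. For $n\in N$ and an extension $\nu'$, $\nu'(n^{-1}yn)=\nu'([n^{-1},y]y)=\beta(n^{-1},y)\nu'(y)$. By nondegeneracy $X/Y^\perp\to\operatorname{Hom}(Y,F^\times)$, $x\mapsto\beta(x,\cdot)$, is bijective. So $N/N_{Y^\perp}$ permutes the extensions regularly. Hence the $\nu$-eigenspace $V_\nu$ of $N_Y$ on $V$ is nonzero, and by Clifford theory it is irreducible for the stabilizer $N_{Y^\perp}$ of $\nu$.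

Put $N_1=N_{Y^\perp}/R$ and $Z_1=N_Y/R$; here $R$ is central in $N_{Y^\perp}$ and $A\times P$-invariant. We check the hypotheses of the lemma for $N_1,Z_1$ and the character $\nu_1$ of $Z_1$ induced by $\nu$.

* $Z_1$ is central in $N_1$, as $N_{Y^\perp}$ centralizes $N_Y$. The group $A\times P$ acts trivially on $Z_1$, as $N_Y=Z_0R$ and $A\times P$ is trivial on $Z_0$.
* $X_1=N_1/Z_1=Y^\perp/Y$ is elementary abelian, smaller than $X$. As commutators of $N$ lie in $Z_0$, the form of $\nu_1$ on $X_1$ is induced by $\beta$. It is nondegenerate since $Y^{\perp\perp}=Y$.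
* $C_{X_1}(A)=0$ by (F2), because $C_{Y^\perp}(A)=0$.

So $V_\nu$ is the simple $N_1$-module over $\nu_1$. Since $P$ is trivial on $N_Y$, $\mathcal P(u)$ commutes with $\rho(N_Y)$. So $\mathcal P(u)$ preserves $V_\nu$ and implements there the action of $u$ on $N_1$. By induction we can choose the scalars so that $u\mapsto\mathcal P(u)|_{V_\nu}$ is a homomorphism. Then the scalar $\mathcal P(u)\mathcal P(u')\mathcal P(uu')^{-1}$ is $1$ on $V_\nu\ne0$, so it is $1$, and $\mathcal P$ is a homomorphism on $V$. $\square$

## 10. Coprime automorphism groups of simple groups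

**Lemma 6 (CFSG).** Let $T$ be a nonabelian finite simple group and $B\le\operatorname{Aut}(T)$ with $(|B|,|T|)=1$. Then $B$ is cyclic.

*Proof.* By Feit–Thompson $|T|$ is even, so $|B|$ is odd. As $|\operatorname{Inn}T|=|T|$, $B\cap\operatorname{Inn}T=1$ and $B$ embeds in $\operatorname{Out}(T)$. For alternating, sporadic and Tits groups $|\operatorname{Out}(T)|$ divides $4$, so $B=1$.

Let $T$ be of Lie type over $\mathbb F_q$. By Gorenstein–Lyons–Solomon, *The Classification of the Finite Simple Groups, Number 3*, Theorem 2.5.12, $\operatorname{Out}(T)$ has a normal subgroup $\operatorname{Outdiag}(T)$ of order $d$ such that the quotient is either cyclic or $\Phi\times\Gamma$ with $\Phi$ cyclic and $\Gamma\le S_3$, where $3\mid|\Gamma|$ only for $T=D_4(q)$. Here $d=\gcd(m,q-\epsilon)$ for $PSL_m^\epsilon(q)$, $d=\gcd(3,q-\epsilon)$ for $E_6^\epsilon(q)$, and $d\in\{1,2,4\}$ otherwise.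

**Step 1: every odd prime $r\mid d$ divides $|T|$.** This will give $B\cap\operatorname{Outdiag}(T)=1$. For $PSL_m^\epsilon(q)$ we have $r\mid m$, so $m\ge r\ge3$. The number $d|T|$ is divisible by $\prod_{i=2}^m(q^i-\epsilon^i)$, which has $m-1\ge2$ factors divisible by $q-\epsilon$. So $(q-\epsilon)^2$ divides $d|T|$; as $d\mid q-\epsilon$, the number $q-\epsilon$ divides $|T|$, and $r\mid q-\epsilon$. For $E_6^\epsilon(q)$ with $d=3$, $3|T|$ is divisible by $(q^2-1)(q^6-1)$, and $3$ divides both factors because $3\nmid q$. So $9$ divides $3|T|$ and $3$ divides $|T|$.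

**Step 2: conclusion.** The order of $B\cap\operatorname{Outdiag}(T)$ is odd, divides $d$ and is prime to $|T|$, so it is $1$, and $B$ embeds in the quotient. If the quotient is cyclic, we are done. If it is $\Phi\times\Gamma$, then $|\Gamma|$ involves only primes dividing $|T|$: the prime $2$, and $3$ only for $D_4(q)$, whose order is divisible by $3$. So the image of $B$ meets $\Gamma$ trivially and embeds in $\Phi$, which is cyclic. $\square$

## 11. A minimal counterexample has the form $G=NC$

Let $(G,A,Z,\lambda)$ be a counterexample to Theorem B with $|G:Z(G)|$ minimal, and then $|G|$ minimal. Put $C=C_G(A)$ and $Z_0=Z(G)$. The group $A$ acts nontrivially on $G$, since otherwise $C=G$ and the statement is empty.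

**Step 1: $A$ centralizes $Z_0$.** This makes $Z_0$ available as a central subgroup in Theorem B. Let $K=[Z_0,A]$. By (F2), $Z_0=C_{Z_0}(A)\times K$, so $K\cap C=1$. If $\chi\in\operatorname{IBr}_A(G)$, its central character on $Z_0$ is $A$-invariant, so it kills all $z^{-1}\,{}^az$ and hence $K$. So $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}_A(G/K|\bar\lambda)|$, where $\bar\lambda$ is $\lambda$ on $ZK/K\cong Z$. Also $C_{G/K}(A)=CK/K\cong C$. Since $|G/K:Z(G/K)|\le|G:Z_0|$, if $K\ne1$ then $G/K$ is smaller in our ordering, and Theorem B for it gives $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(C|\lambda)|$, a contradiction. So $K=1$.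

**Step 2: $O_p(G)=1$.** We will need a nilpotent normal subgroup to be a $p'$-group. Let $Q=O_p(G)$. It lies in the kernel of every simple $FG$-module, and $\lambda$ is trivial on $Z\cap Q$. We have $C_{G/Q}(A)=CQ/Q\cong C/(C\cap Q)$, and $C\cap Q$ is a normal $p$-subgroup of $C$, hence in the kernel of every simple $FC$-module. So both numbers in Theorem B are unchanged on passing to $G/Q$ and the character of $ZQ/Q\cong Z/(Z\cap Q)$ induced by $\lambda$. As $|G/Q:Z(G/Q)|\le|G:Z_0|$, minimality forces $Q=1$.

**Step 3: $G=NC$.** By Step 1 and nontriviality of the action, $G\ne Z_0$. Let $N/Z_0$ be a minimal nontrivial $A$-invariant normal subgroup of $G/Z_0$. As a minimal normal subgroup of $(G/Z_0)\rtimes A$ it is a direct product of isomorphic simple groups. We compare $G$ with $NC$. Since $|G:N|<|G:Z_0|$, the hypothesis of (R3) holds by minimality, and (R1), (R3) give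
$$|\operatorname{IBr}_A(G|\lambda)|=\sum_\theta|\operatorname{IBr}(NC|\theta)|$$
over representatives of the $C$-orbits on $\operatorname{IBr}_A(N|\lambda)$. As $C_{NC}(A)=C$, (R1) and (R2) for $NC$ say that this sum is $|\operatorname{IBr}_A(NC|\lambda)|$. If $NC<G$, then $|NC:Z(NC)|\le|NC:Z_0|<|G:Z_0|$, so $|\operatorname{IBr}_A(NC|\lambda)|=|\operatorname{IBr}(C|\lambda)|$ by minimality, a contradiction. So $G=NC$.

## 12. Abelian $N/Z_0$: vanishing of the obstruction

Suppose $X=N/Z_0$ is abelian. Then it is an elementary abelian $r$-group for a prime $r$, and $N$ is nilpotent. Its Sylow $p$-subgroup is normal in $G$, so by Step 2 $N$ is a $p'$-group.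

**Step 4: $C_X(A)=0$ and $N\cap C=Z_0$.** The group $C$ acts on $X$ commuting with $A$, and $N$ acts trivially on $X$. So $C_X(A)$ is invariant under $G=NC$ and $A$, and is $0$ or $X$. If it is $X$, then $[N,A]\le Z_0$, so $[N,A]=[N,A,A]=1$ by (F2) and Step 1. Then $A$ centralizes $NC=G$, which is excluded. So $C_X(A)=0$, and $N\cap C=C_N(A)=Z_0$.

**Step 5: reduction to one assertion.** Let $\mu\in\operatorname{Hom}(Z_0,F^\times)$ extend $\lambda$. As $Z_0$ is central in both $G$ and $C$, it suffices to prove $|\operatorname{IBr}_A(G|\mu)|=|\operatorname{IBr}(C|\mu)|$ and sum over $\mu$. We claim: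

**($\dagger$)** There is exactly one $\theta\in\operatorname{IBr}_A(N|\mu)$; and, if $\rho$ on $V$ affords $\theta$, there is a homomorphism $\mathcal P:C\to GL(V)$, trivial on $Z_0$, with $\mathcal P(c)\rho(x)\mathcal P(c)^{-1}=\rho({}^cx)$ for $c\in C$, $x\in N$.

Given ($\dagger$), use Lemma 3 with $K=C$ and $\alpha=1$. On $N\cap C=Z_0$ we have $1=\mathcal P(z)=s(z)\mu(z)$, so the condition on $W$ is $W(z)=\mu(z)$. So we get a bijection $\operatorname{IBr}(C|\mu)\to\operatorname{IBr}(G|\theta)$. By (R1) with $Z_0,\mu$ in place of $Z,\lambda$, and (R2), $|\operatorname{IBr}_A(G|\mu)|=|\operatorname{IBr}(G|\theta)|=|\operatorname{IBr}(C|\mu)|$, as wanted.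

**Step 6: proof of ($\dagger$).** The form $\beta(x,y)=\mu([x,y])$ on $X$ is invariant under $A$ and $G$, which act trivially on $Z_0$. So its radical is $X$ or $0$, by minimality of $N/Z_0$.

*Radical $X$.* Then $[N,N]\le\ker\mu$, and $\bar N=N/\ker\mu$ is abelian with $C_{\bar N}(A)=Z_0/\ker\mu$ by (F2) and Step 4. So $\bar N=Z_0/\ker\mu\times[\bar N,A]$. Characters of $N$ over $\mu$ are linear characters of $\bar N$, and the $A$-invariant ones kill $[\bar N,A]$. So there is exactly one, $\theta=\mu\times1$. If $c\in C$, then ${}^c\theta$ is $A$-invariant (as $c$ commutes with $A$) and over $\mu$, so ${}^c\theta=\theta$. As $\dim V=1$, $\mathcal P=1$ works.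

*Radical $0$.* By Lemma 5 there is a unique $\theta\in\operatorname{IBr}(N|\mu)$. It is $A$- and $C$-invariant, and its degree is $r^k$ for some $k$. The group $\Gamma=C/Z_0$ acts on $N$ by conjugation, commuting with $A$ and trivially on $Z_0$. Let $\alpha\in H^2(\Gamma,F^\times)$ be the class of the projective representation of $\Gamma$ on $V$ implementing this action. Taking determinants of $\mathcal P(x)\mathcal P(y)=\alpha(x,y)\mathcal P(xy)$ shows $\alpha^{r^k}=1$ in $H^2$. Let $P$ be a Sylow $r$-subgroup of $\Gamma$. By Lemma 5 for $A\times P$ (with $C_X(A)=0$), $\alpha$ restricts to the trivial class on $P$. By (F4) $\alpha$ is killed by $|\Gamma:P|$, which is prime to $r$. So $\alpha=1$, and the projective representation can be chosen to be a homomorphism of $\Gamma$, which we inflate to $C$. This proves ($\dagger$), so this case cannot occur in a counterexample.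

## 13. Nonabelian $N/Z_0$: components and the group $H$

Now $N/Z_0$ is a direct product of nonabelian simple groups.

**A model.** Let $M$ be any group, and let $A$ of order $n$ prime to $|M|$ permute the coordinates of $M^A$ regularly. Let $G=M^A/R$ with $R=\{(z_a)\in Z(M)^A:\prod z_a=1\}$, and suppose $p\nmid n$. A commutator with an element supported in one coordinate is supported in that coordinate, and no such nontrivial element lies in $R$. So $Z(G)=Z(M)^A/R$, which is identified with $Z(M)$ by multiplying coordinates; $A$ is trivial on it. By (F2), $C=C_G(A)$ is the image of the diagonal. If $(m,\dots,m)\in R$ then $m\in Z(M)$ and $m^n=1$, so $m=1$. So $\Delta:m\mapsto(m,\dots,m)R$ is an isomorphism $M\to C$, with $\Delta(z)=z^n$ for $z\in Z(M)$. The invariant characters of $G$ are $\psi\otimes\cdots\otimes\psi$ for $\psi\in\operatorname{IBr}(M)$; they are trivial on $R$ and have central character $\omega_\psi$ on $Z(G)=Z(M)$. So for $\lambda\in\operatorname{Hom}(Z(G),F^\times)$, $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(M|\lambda)|$. On the other side, a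 simple $M$-module with central character $\omega$, viewed as a module for $C=\Delta(M)$, lies over $\lambda$ iff $\lambda(z^n)=\omega(z)$ for all $z\in Z(M)$. So $|\operatorname{IBr}(C|\lambda)|=|\operatorname{IBr}(M|\lambda^n)|$. Theorem B for this $G$ is Lemma 1(a) with $k=n$. The group $A$ need not be cyclic.

In general we separate the two things that $A$ does: it permutes factors, as in the model, and the stabilizer of a factor acts on it, through a cyclic group by Lemma 6. The plan is to build from one block $M$ and from $C$ a group $H$ on which that cyclic group acts with fixed-point subgroup again $C$, and then to compare $G$ with $H$.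

**Step 7: the components.** Put $L=[N,N]$. As $N/Z_0$ is perfect, $N=LZ_0$, and so $L=[LZ_0,LZ_0]=[L,L]$. As $L/(L\cap Z_0)\cong N/Z_0$ is centerless, $Z(L)=L\cap Z_0$. As $Z_0\le C$, $G=NC=LC$. We decompose $L$ into factors that $A$ and $C$ permute.

Let $L/Z(L)=\prod_iT_i$ with $T_i$ nonabelian simple, $J_i$ the preimage of $T_i$ in $L$, and $E_i=[J_i,J_i]$. For $i\ne j$, $[J_i,J_j]\le Z(L)$, so $[J_i,J_j,J_i]=[J_j,J_i,J_i]=1$, and the three subgroups lemma gives $[E_i,J_j]=1$. As $T_i$ is perfect, $J_i=E_iZ(L)$, so $E_i=[E_iZ(L),E_iZ(L)]=[E_i,E_i]$ is perfect. Also $E_i/(E_i\cap Z(L))\cong T_i$ is simple nonabelian, so $Z(E_i)=E_i\cap Z(L)$ and $E_i/Z(E_i)\cong T_i$. Finally $L=(\prod E_i)Z(L)$, and taking commutator subgroups, $L=[L,L]=\prod E_i$, a central product.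

The $T_i$ are the minimal normal subgroups of $L/Z(L)$, so $A$ and $C$ permute them and hence the components $E_i$. The actions commute, as ${}^a({}^cx)={}^c({}^ax)$. The group $CA$ is transitive on the components: the product of an orbit with $Z_0$ is $A$-invariant and normal in $G=LC$ and strictly contains $Z_0$, so it equals $N$.

**Step 8: the blocks ${}^tM$.** Fix $E=E_1$, $A_1=N_A(E)$ and $n=|A:A_1|$, which is prime to $|G|$. We group the components into $n$ blocks that $A$ permutes and $C$ preserves.

*The $A$-orbit $O$ of $E$ and the $C$-orbit of $E$ meet only in $E$.* Let ${}^cE\in O$ with $c\in C$. As $c$ commutes with $A$, it permutes $O$, as a permutation $\sigma$ centralizing the transitive group induced by $A$. So $\langle\sigma\rangle$ is semiregular, and $o(\sigma)$ divides $|O|$, which divides $|A|$. Also $o(\sigma)$ divides $o(c)$. Hence $\sigma=1$ and ${}^cE=E$.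

Let $M$ be the product of the $C$-orbit of $E$. It is $C$-invariant, and $A_1$ normalizes every ${}^cE$, hence $M$. Let $\mathcal T\ni1$ be a set of representatives with $A=\bigsqcup_{t\in\mathcal T}tA_1$; so $|\mathcal T|=n$. If ${}^{tc}E={}^{t'c'}E$ with $t,t'\in\mathcal T$ and $c,c'\in C$, then ${}^{c'^{-1}c}E={}^{t^{-1}t'}E$ lies in $O$, so it equals $E$. Then $t^{-1}t'\in A_1$ and $t=t'$. So the ${}^tM$ are products of pairwise disjoint sets of components. They cover all components, because every component is ${}^{ta_1c}E={}^{tc}E$ for some $t\in\mathcal T$, $a_1\in A_1$, $c\in C$. Hence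
$$L=\prod_{t\in\mathcal T}{}^tM,\tag{2}$$
a central product of pairwise commuting $C$-invariant subgroups.

The group $Z(M)$ commutes with all ${}^tM$, so $Z(M)\le Z(L)\le Z_0$ and $A$ centralizes $Z(M)$. Thus $Z({}^tM)=Z(M)$. If $z=\prod_tm_t\in Z(L)$ with $m_t\in{}^tM$, then each $m_t$ centralizes ${}^tM$, because $z$ and the other $m_s$ do. So $Z(L)=\prod_tZ({}^tM)=Z(M)$.

**Step 9: $A_1$ acts on $M$ through a cyclic group.** Let $D_1=C_{A_1}(E)$. As $A$ and $C$ commute, $D_1=C_{A_1}({}^cE)$ for all $c\in C$, so $D_1=C_{A_1}(M)$. If an automorphism $\tau$ of $E$ is trivial on $E/Z(E)$, then $x\mapsto x^{-1}\tau(x)$ is a homomorphism from the perfect group $E$ to $Z(E)$, so $\tau=1$. So $A_1/D_1$ acts faithfully and coprimely on the simple group $E/Z(E)$. By Lemma 6, $A_1/D_1$ is cyclic.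

**Step 10: the map $\Delta$.** We identify $C_L(A)$ with $C_M(A_1)$. Define
$$\Delta:C_M(A_1)\to C_L(A),\qquad\Delta(m)=\prod_{t\in\mathcal T}{}^tm.$$
The factors commute, and as $m$ is $A_1$-fixed, the product does not depend on the choice of $\mathcal T$. For $a\in A$, ${}^a\Delta(m)=\prod{}^{at}m$ is the product for the representatives $at$, so $\Delta(m)\in C_L(A)$. As the blocks commute, $\Delta$ is a homomorphism. We have $\Delta({}^cm)={}^c\Delta(m)$ for $c\in C$, and $\Delta(m)$ acts on $M$ by conjugation as $m$ does, because the factors with $t\ne1$ centralize $M$.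

*Surjective.* Let $A$ act on the external direct product $\prod_t{}^tM$, where $a$ maps the factor ${}^tM$ to ${}^{at}M={}^{t'}M$ for $at\in t'A_1$. The multiplication map onto $L$ is $A$-equivariant. The $A$-fixed points are the $({}^tm)_t$ with $m\in C_M(A_1)$, and by (F2) they map onto $C_L(A)$.

*Injective.* If $\Delta(m)=1$, then $m\in M\cap\prod_{t\ne1}{}^tM\le Z(M)$. So $m$ is $A$-fixed and $1=\Delta(m)=m^n$. As $n$ is prime to $|G|$, $m=1$.

Put $S=C_L(A)=L\cap C=\Delta(C_M(A_1))$.

**Step 11: the group $H$.** We glue $M$ and $C$ along $\Delta$. In $M\rtimes C$, with $C$ acting on $M$ by conjugation in $G$, let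
$$D=\{m^{-1}\Delta(m):m\in C_M(A_1)\}.$$
Since $\Delta(m)\in C$ acts on $M$ as $m$ does, $m^{-1}\Delta(m)$ centralizes $M$. Hence
$$m^{-1}\Delta(m)\cdot m'^{-1}\Delta(m')=m'^{-1}m^{-1}\Delta(m)\Delta(m')=(mm')^{-1}\Delta(mm'),$$
and $D$ is a subgroup. It is centralized by $M$ and normalized by $C$, as $\Delta({}^cm)={}^c\Delta(m)$, so it is normal. It meets $M$ and $C$ trivially, by injectivity of $\Delta$. Let $H=(M\rtimes C)/D$. Then $M$ and $C$ embed in $H$, $H=MC$, and
$$x\in M,\ c\in C\text{ coincide in }H\iff x\in C_M(A_1)\text{ and }c=\Delta(x).\tag{3}$$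
In particular an element $m\in Z(M)$ of $M\le H$ is the element $\Delta(m)=m^n$ of $C$, where the power is taken in $Z(M)\le Z_0\le C$.

The group $A_1$ acts on $M\rtimes C$, as given on $M$ and trivially on $C$, since $A_1$ commutes with the action of $C$ on $M$. It fixes $D$ elementwise, so it acts on $H$, coprimely and through the cyclic group $A_1/D_1$. By (F2), $C_H(A_1)$ is the image of $C_M(A_1)C$, and $C_M(A_1)$ lies in $C$ inside $H$. So
$$C_H(A_1)=C.\tag{4}$$
The group $Z_0\le C$ is central in $H$ and fixed by $A_1$. Choose $n'$ with $nn'\equiv1$ mod $|G|$ and put $\lambda'=\lambda^{n'}$. By Lemma 2 for $A_1/D_1$ acting on $H$, and Lemma 1(a),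
$$|\operatorname{IBr}_{A_1}(H|\lambda')|=|\operatorname{IBr}(C|\lambda')|=|\operatorname{IBr}(C|\lambda)|.\tag{5}$$
It remains to prove
$$|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}_{A_1}(H|\lambda')|,\tag{6}$$
since (5) and (6) contradict the choice of the counterexample.

**Step 12: invariant characters of $L$ and of $M$.** We relate $\operatorname{IBr}_A(L)$ to $\operatorname{IBr}_{A_1}(M)$ as in the model. Let $\psi\in\operatorname{IBr}_{A_1}(M)$ be afforded by $\rho:M\to GL(V)$, with central character $\omega_\psi$ on $Z(M)$. Let $\rho_\theta$ be the representation of the external product $\prod_t{}^tM$ on $V^{\otimes\mathcal T}$ in which ${}^tx$ ($x\in M$) in the $t$-th factor acts as $\rho(x)$ on the $t$-th tensor factor. The kernel of the map onto $L$ consists of the $(z_t)$ with $\prod z_t=1$; then $z_t\in{}^tM\cap\prod_{s\ne t}{}^sM\le Z({}^tM)=Z(M)$. Since $A$ centralizes $Z(M)$, $z_t={}^tz_t$ acts as $\omega_\psi(z_t)$, so $(z_t)$ acts as $\omega_\psi(\prod z_t)=1$. Hence $\rho_\theta$ is an irreducible representation of $L$. It affords $\theta_\psi\in\operatorname{IBr}(L)$,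 with central character $\omega_\psi$ on $Z(L)=Z(M)$.

The map $\psi\mapsto\theta_\psi$ is a $C$-equivariant bijection $\operatorname{IBr}_{A_1}(M)\to\operatorname{IBr}_A(L)$. Indeed an irreducible Brauer character of the external product is a product of $\psi_t\in\operatorname{IBr}({}^tM)$. If $at=t'a_1$ with $a_1\in A_1$, then $a$ moves $\psi_t$ to the factor $t'$ as ${}^a\psi_t$. So $A$-invariance means exactly that $\psi_1$ is $A_1$-invariant and $\psi_t={}^t\psi_1$. Equivariance holds since $C$ commutes with $A$.

**Step 13: invariant characters of $N\le G$ and of $MZ_0\le H$.** We match the indexing sets of the two Clifford sums.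

* In $G$: $N=LZ_0$ and $L\cap Z_0=Z(M)$. So $\operatorname{IBr}_A(N|\lambda)$ corresponds to pairs $(\theta_\psi,\mu)$ with $\psi\in\operatorname{IBr}_{A_1}(M)$ and $\mu\in\operatorname{Hom}(Z_0,F^\times)$ over $\lambda$, such that $\omega_\psi(m)=\mu(m)$ for $m\in Z(M)$.
* In $H$: $MZ_0\trianglelefteq H$. By (3), $m\in M$ equals $z\in Z_0$ in $H$ iff $m\in C_M(A_1)$ and $\Delta(m)=z$. Then $m$ acts on $M$ as $\Delta(m)=z$, trivially, so $m\in Z(M)$ and $z=m^n$. Conversely each $m\in Z(M)$ lies in $C_M(A_1)$ and $\Delta(m)=m^n\in Z_0$. So $\operatorname{IBr}_{A_1}(MZ_0|\lambda')$ corresponds to pairs $(\psi,\mu')$ with $\psi\in\operatorname{IBr}_{A_1}(M)$ and $\mu'\in\operatorname{Hom}(Z_0,F^\times)$ over $\lambda'$, such that $\omega_\psi(m)=\mu'(m^n)$ for $m\in Z(M)$.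

Put $\mu'=\mu^{n'}$, equivalently $\mu=\mu'^{\,n}$. Then $\mu(m)=\mu'(m^n)$, and $\mu$ lies over $\lambda$ iff $\mu'$ lies over $\lambda'=\lambda^{n'}$. So $(\theta_\psi,\mu)\mapsto(\psi,\mu')$ is a bijection $\operatorname{IBr}_A(N|\lambda)\to\operatorname{IBr}_{A_1}(MZ_0|\lambda')$. It is $C$-equivariant, because $C$ centralizes $Z_0$. Corresponding characters $\tilde\theta,\tilde\psi$ have the same stabilizer in $C$, the stabilizer $C_\psi$ of $\psi$.

By (R1) and (R2), applied to $G=NC$ with $A$ and to $H=(MZ_0)C$ with $A_1$ (whose fixed-point subgroup is $C$ by (4)), the two sides of (6) are the sums, over the corresponding $C$-orbits, of $|\operatorname{IBr}(G|\tilde\theta)|$ and $|\operatorname{IBr}(H|\tilde\psi)|$. So (6) follows from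
$$|\operatorname{IBr}(G|\tilde\theta)|=|\operatorname{IBr}(H|\tilde\psi)|.\tag{7}$$

**Step 14: a projective representation of $C_\psi$ on $V$.** Both sides of (7) will be computed by Lemma 3. Let $K_0=SZ_0$, which is normal in $C$. Then $N\cap C=(L\cap C)Z_0=K_0$. In $H$, (3) gives $M\cap C=\Delta(C_M(A_1))=S$, so $MZ_0\cap C=(M\cap C)Z_0=K_0$. An element $\Delta(m)z$ of $K_0$ acts on $M$ as $m$, so $K_0\le C_\psi$.

Let $\tilde\rho(xz)=\rho(x)\mu'(z)$ ($x\in M$, $z\in Z_0$) be the representation of $MZ_0\le H$ affording $\tilde\psi$. For $m\in C_M(A_1)$ and $z\in Z_0$ put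
$$\mathcal P(\Delta(m)z)=\rho(m)\mu'(z).$$
Since $\Delta(m)=m$ in $H$, this is the restriction of $\tilde\rho$ to $K_0$, so it is a well-defined homomorphism on $K_0$. For each $c$ in a transversal, containing $1$, of $K_0$ in $C_\psi$ choose $\mathcal P(c)\in GL(V)$ with $\mathcal P(c)\rho(x)\mathcal P(c)^{-1}=\rho({}^cx)$ for $x\in M$, and with $\mathcal P(1)=1$. Put $\mathcal P(ck)=\mathcal P(c)\mathcal P(k)$ for $k\in K_0$. Then:

* $\mathcal P(c)\rho(x)\mathcal P(c)^{-1}=\rho({}^cx)$ for all $c\in C_\psi$, $x\in M$. This holds for $k=\Delta(m)z\in K_0$, as $k$ acts on $M$ as $m$ and $\mathcal P(k)$ is a scalar multiple of $\rho(m)$; then it holds for products $ck$.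
* $\mathcal P(ck)=\mathcal P(c)\mathcal P(k)$ for all $c\in C_\psi$, $k\in K_0$, as $\mathcal P$ is a homomorphism on $K_0$.
* $\mathcal P(c)\mathcal P(k)\mathcal P(c)^{-1}=\mathcal P({}^ck)$ for $c\in C_\psi$, $k\in K_0$: for $k=\Delta(m)z$ the left side is $\rho({}^cm)\mu'(z)$, and ${}^ck=\Delta({}^cm)z$.

By the first property and Schur's lemma, $\mathcal P$ is a projective representation of $C_\psi$ with some factor set $\alpha$. For $c,c'\in C_\psi$ and $k,k'\in K_0$,
$$\mathcal P(ck)\mathcal P(c'k')=\mathcal P(c)\mathcal P(c')\mathcal P(c'^{-1}kc')\mathcal P(k')=\alpha(c,c')\mathcal P(ckc'k').$$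
So $\alpha$ is inflated from $C_\psi/K_0$, and $\alpha(c,k)=1$ for $k\in K_0$.

**Step 15: the $H$-side of (7).** The stabilizer of $\tilde\psi$ in $H$ is $H_{\tilde\psi}=(MZ_0)C_\psi$. Apply Lemma 3 to it with $\tilde\rho$ and $\mathcal P$; the intersection is $MZ_0\cap C_\psi=K_0$, and $s=1$ there. The admissible $W$ have factor set $\alpha^{-1}$ and $W(k)=1$ on $K_0$. As $\alpha(c,k)=1$, $W(ck)=W(c)$, so $W$ is a projective representation of $C_\psi/K_0$. Conversely, every projective representation of $C_\psi/K_0$ with factor set $\alpha^{-1}$ inflates to an admissible $W$; as $\alpha(1,1)=1$, it is $1$ at the identity. So $|\operatorname{IBr}(H_{\tilde\psi}|\tilde\psi)|$ is the number of irreducible projective representations of $C_\psi/K_0$ with factor set $\alpha^{-1}$.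

**Step 16: the $G$-side of (7).** For $c\in C_\psi$ let $\mathcal Q(c)=\mathcal P(c)^{\otimes\mathcal T}$ on $V^{\otimes\mathcal T}$. For $x\in M$ and $t\in\mathcal T$, $c\,({}^tx)\,c^{-1}={}^t({}^cx)$, as the actions of $c$ and $t$ commute. So $\mathcal Q(c)\rho_\theta(y)\mathcal Q(c)^{-1}=\rho_\theta({}^cy)$ for $y\in L$. Moreover, since $|\mathcal T|=n$,
$$\mathcal Q(\Delta(m)z)=\rho(m)^{\otimes\mathcal T}\mu'(z)^n=\rho_\theta(\Delta(m))\mu(z).$$
So $\mathcal Q|_{K_0}$ is the restriction of the representation $yz\mapsto\rho_\theta(y)\mu(z)$ of $N=LZ_0$ affording $\tilde\theta$. The factor set of $\mathcal Q$ is $\alpha^n$, inflated from $C_\psi/K_0$ and with $\alpha^n(c,k)=1$ for $k\in K_0$. Lemma 3 for $G_{\tilde\theta}=NC_\psi$, with $N\cap C_\psi=K_0$ and $s=1$, and the argument of Step 15 show that $|\operatorname{IBr}(G_{\tilde\theta}|\tilde\theta)|$ is the number of irreducible projective representations of $C_\psi/K_0$ with factor set $\alpha^{-n}$.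

**Step 17: conclusion.** Since $n$ is prime to $|C_\psi/K_0|$, Lemma 1(b), applied to the factor set $\alpha^{-1}$ and $k=n$, shows that the numbers in Steps 15 and 16 agree. By the Clifford correspondence for $G_{\tilde\theta}\le G$ and $H_{\tilde\psi}\le H$ this gives (7), hence (6). With (5), $|\operatorname{IBr}_A(G|\lambda)|=|\operatorname{IBr}(C|\lambda)|$, contrary to the choice of $(G,A,Z,\lambda)$. So Theorem B holds, and by Section 5 so does Theorem A: the conjecture is true. $\blacksquare$
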